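
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Subgroups of $\mathbb R$-factorizable $P$-groups as closed subgroups}


\begin{abstract}
We prove that every subgroup of an $\mathbb R$-factorizable $P$-group is topologically isomorphic to a closed subgroup of another $\mathbb R$-factorizable $P$-group. No commutativity is assumed. The larger group is the preimage of the given subgroup under the discontinuous codiagonal homomorphism from a suitably topologized free product of $\omega_2$ copies of the ambient group. The proof rests on a description of the dense $\mathbb R$-factorizable subgroups of an $\omega$-narrow $P$-group. We also determine when $\omega_1$ copies suffice in this construction (in general they do not), characterize the $\omega$-narrow $P$-groups of character at most $\omega_1$ that embed in $\mathbb R$-factorizable $P$-groups, and exhibit an abelian $\omega$-narrow $P$-group that embeds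 in none.
\end{abstract}

\section{Introduction}

All topological groups are Hausdorff, ``countable'' includes ``finite'', and we work in ZFC. A \emph{$P$-space} is a topological space in which every $G_\delta$-set is open, and a \emph{$P$-group} is a topological group that is a $P$-space. A topological group $G$ is \emph{$\mathbb R$-factorizable} if for every continuous $f\colon G\to\mathbb R$ there are a continuous homomorphism $\pi\colon G\to T$ onto a second countable topological group $T$ and a continuous $g\colon T\to\mathbb R$ with $f=g\circ\pi$.

For $P$-groups this is a countability condition. A map is \emph{locally constant} if every point has a neighborhood on which the map is constant. A continuous real-valued function $f$ on a $P$-space is locally constant, because the fiber $f^{-1}(f(x))$ is a $G_\delta$-set and hence open; conversely, every locally constant map to $\mathbb R$ is continuous. We shall see that a $P$-group is $\mathbb R$-factorizable precisely when each continuous real-valued function on it is constant on the cosets of some open normal subgroup of countable index.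

Theorem 2.5 of \cite{CMUC} states that every subgroup of an $\mathbb R$-factorizable \emph{abelian} $P$-group is topologically isomorphic to a closed subgroup of another $\mathbb R$-factorizable abelian $P$-group. Problem 4.2 of \cite{CMUC} asks whether this remains true without commutativity. The question is whether closedness puts any restriction at all on a subgroup. If $H\le G$ is not closed, one has to find a different $\mathbb R$-factorizable $P$-group in which the points of $\overline H\setminus H$ have disappeared although $H$ carries the same topology. The answer is yes: this is always possible.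

\begin{theorem}\label{thm:main}
Let $H$ be any subgroup of an $\mathbb R$-factorizable $P$-group $G$. Then there are an $\mathbb R$-factorizable $P$-group $K$ containing $G$ as a closed subgroup and a dense $\mathbb R$-factorizable subgroup $D\le K$ such that $D\cap G=H$. In particular, $H$ is a closed subgroup of the $\mathbb R$-factorizable $P$-group $D$.
\end{theorem}

The plan is visible in the statement: enlarge $G$ to $K$, then discard points of $K$, keeping a subgroup $D$ that meets $G$ exactly in $H$. Two demands compete. The group $D$ must avoid $G\setminus H$, and yet it must be so large that real-valued functions on $D$ behave as they do on $K$. Our second theorem says exactly how large.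

A topological group $G$ is \emph{$\omega$-narrow} if for every nonempty open $U\subset G$ there is a countable $C\subset G$ with $CU=G$; we shall prove that all $\mathbb R$-factorizable $P$-groups have this property. Let $\mathcal N(G)$ denote the set of open normal subgroups of $G$. If the members of $\mathcal N(G)$ of countable index form a base at $1$, then $G$ is $\omega$-narrow: a nonempty open $U$ contains a coset $xN=Nx$ of such an $N$, and if $C$ is countable with $CN=G$, then $CU\supset CNx=G$. In this way we shall verify narrowness.

\begin{definition}
A subgroup $D$ of an $\omega$-narrow $P$-group $K$ is \emph{$\omega_1$-dense} in $K$ if $D\cap zP\ne\emptyset$ for every $z\in K$ and every $P=\bigcap_{\xi<\omega_1}W_\xi$ with all $W_\xi\in\mathcal N(K)$.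
\end{definition}

By Lemma~\ref{lem:base} below, $\mathcal N(K)$ is a base at $1$; so taking all $W_\xi$ equal shows that $\omega_1$-dense subgroups are dense. By the same lemma $\mathcal N(K)$ is closed under countable intersections, so we may replace $W_\alpha$ by $\bigcap_{\xi\le\alpha}W_\xi$ and assume in this definition that $(W_\xi)$ is decreasing.

\begin{theorem}\label{thm:dense}
Let $D$ be a dense subgroup of an $\omega$-narrow $P$-group $K$. Then $D$ is $\mathbb R$-factorizable if and only if $K$ is $\mathbb R$-factorizable and $D$ is $\omega_1$-dense in $K$.
\end{theorem}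

So one needs an $\mathbb R$-factorizable $K$ that contains $G$ as a closed subgroup and in which $H$ is the trace on $G$ of an $\omega_1$-dense subgroup. Section~\ref{sec:model} illustrates this by hand for one concrete pair $H<G$; there the elements of $K$ and $D$ are finite sets, and the main ideas are already present. Sections~\ref{sec:prelim}--\ref{sec:dense} develop the general tools and prove Theorem~\ref{thm:dense}. Section~\ref{sec:free} constructs $K$ as a free product of $\omega_2$ copies of $G$ and proves Theorem~\ref{thm:main}. Sections~\ref{sec:sharp} and~\ref{sec:which} contain complements that Theorem~\ref{thm:main} does not need: when $\omega_1$ copies suffice, and which groups embed in $\mathbb R$-factorizable $P$-groups.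

\section{A test case: finite sets and parity}\label{sec:model}

For a set $I$, let $\mathrm{Fin}(I)$ be the group of finite subsets of $I$ under symmetric difference $\triangle$, and let $\mathrm{Ev}(I)$ be its subgroup of sets of even size. For $x\in\mathrm{Fin}(I)$ and countable $A\subset I$ put
\[
[x;A]=\{y\in\mathrm{Fin}(I): y\cap A=x\cap A\}.
\]
The set $[\emptyset;A]$ is a subgroup, $[x;A]$ is its coset through $x$, and $\bigcap_n[x;A_n]=[x;\bigcup_nA_n]$ for countable families. Hence the sets $[x;A]$ form a base of a group topology in which $G_\delta$-sets are open. It is Hausdorff, since $[x;A]\cap[y;A]=\emptyset$ if $A$ contains a point of $x\triangle y$. The quotient by $[\emptyset;A]$ is isomorphic to $\mathrm{Fin}(A)$, which is countable. So $\mathrm{Fin}(I)$ and its subgroups are $\omega$-narrow $P$-groups. We shall see in Proposition~\ref{prop:crit} that an $\omega$-narrow $P$-group is $\mathbb R$-factorizable if and only if every locally constant map from it to a set has countable image. This is the property we study here.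

The following thinning of finite sequences of indices will be used again for words in a free product.

\begin{lemma}\label{lem:thin}
Let $S_0\subset\omega_1$ be uncountable, let $n\ge0$, and let $i_{\alpha,k}\in I$ for $\alpha\in S_0$ and $1\le k\le n$. There are an uncountable $S\subset S_0$ and a partition $\{1,\dots,n\}=C\sqcup J$ (possibly with an empty part) such that $\alpha\mapsto i_{\alpha,k}$ is constant on $S$ for $k\in C$ and injective on $S$ for $k\in J$. Consequently, for each countable $A\subset I$, all but countably many $\alpha\in S$ satisfy $i_{\alpha,k}\notin A$ for every $k\in J$.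
\end{lemma}

\begin{proof}
Suppose an uncountable $S_{k-1}$ is given, $1\le k\le n$. If some fiber of $\alpha\mapsto i_{\alpha,k}$ on $S_{k-1}$ is uncountable, let $S_k$ be that fiber. Otherwise all fibers are countable, so uncountably many are nonempty; let $S_k$ contain exactly one element of each nonempty fiber. Constancy and injectivity pass to subsets, so $S=S_n$ is as required. For the last statement, each of the finitely many injective maps takes values in $A$ at only countably many $\alpha$.
\end{proof}

\begin{proposition}\label{prop:model}
\begin{enumerate}
\item[\rm(a)] For every $I$, each locally constant map on $\mathrm{Fin}(I)$ has countable image.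
\item[\rm(b)] $\mathrm{Ev}(\omega_1)$ is a dense proper subgroup of $\mathrm{Fin}(\omega_1)$, and some locally constant map on $\mathrm{Ev}(\omega_1)$ has uncountable image.
\item[\rm(c)] If $|I|\ge\omega_2$, then $\mathrm{Ev}(I)$ is dense in $\mathrm{Fin}(I)$, and each locally constant map on $\mathrm{Ev}(I)$ has countable image.
\item[\rm(d)] $\mathrm{Fin}(\omega_1)$ is a closed topological subgroup of $\mathrm{Fin}(\omega_2)$. Hence $\mathrm{Ev}(\omega_1)=\mathrm{Fin}(\omega_1)\cap\mathrm{Ev}(\omega_2)$ is a closed topological subgroup of $\mathrm{Ev}(\omega_2)$.
\end{enumerate}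
\end{proposition}

\begin{proof}
(a) Suppose that $F$ is locally constant and takes distinct values at $x_\alpha$, $\alpha<\omega_1$. On an uncountable set of indices the size $|x_\alpha|=n$ is constant; write $x_\alpha=\{i_{\alpha,1},\dots,i_{\alpha,n}\}$ and apply Lemma~\ref{lem:thin} to get $S$, $C$, $J$. Let $i_k$ be the constant value for $k\in C$, and put $p=\{i_k:k\in C\}$. Let $F$ be constant on $[p;A]$. For all but countably many $\alpha\in S$ we have $i_{\alpha,k}\notin A$ for all $k\in J$, hence $x_\alpha\cap A=p\cap A$ and $F(x_\alpha)=F(p)$. This contradicts the distinctness of the values.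

(b) Given $x$ and $A$, choose $s\notin A$. One of $x$ and $x\triangle\{s\}$ is even, and both lie in $[x;A]$. So $\mathrm{Ev}(\omega_1)$ is dense. For $x\in\mathrm{Ev}(\omega_1)$ let $F(x)$ be the second smallest element of $x$ if $0\in x$, and $F(x)=0$ if $0\notin x$. The second element exists because an even set containing $0$ has at least two elements. If $0\in x$ and $F(x)=\alpha$, then $F$ equals $\alpha$ on $[x;\{\xi:\xi\le\alpha\}]\cap\mathrm{Ev}(\omega_1)$; if $0\notin x$, then $F=0$ on $[x;\{0\}]\cap\mathrm{Ev}(\omega_1)$. So $F$ is locally constant, and $F(\{0,\alpha\})=\alpha$ for $0<\alpha<\omega_1$.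

(c) Density is proved as in (b). Let $F$ be locally constant on $\mathrm{Ev}(I)$. The idea is to extend $F$ to $\mathrm{Fin}(I)$ and apply (a). We claim that \emph{every $z\in\mathrm{Fin}(I)$ has a countable $A$ such that $F$ is constant on $[z;A]\cap\mathrm{Ev}(I)$}. Suppose that $z$ has none. Let $A_0=\emptyset$ and take unions at limits. Given a countable $A_\alpha$, choose $y_\alpha,y'_\alpha\in[z;A_\alpha]\cap\mathrm{Ev}(I)$ with $F(y_\alpha)\ne F(y'_\alpha)$ and a countable $A_{\alpha+1}\supset A_\alpha$ such that $F$ is constant on the even members of $[y_\alpha;A_{\alpha+1}]$ and on those of $[y'_\alpha;A_{\alpha+1}]$. Put $B=\bigcup_{\alpha<\omega_1}A_\alpha$. Since $|B|\le\omega_1<|I|$, there is $s\in I\setminus B$. Let $d$ be whichever of $z$ and $z\triangle\{s\}$ is even. Then $d\cap B=z\cap B$.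

Let $F$ be constant on the even members of $[d;L]$, with $L$ countable. As $L\cap B$ is countable, $L\cap B\subset A_\alpha$ for some $\alpha<\omega_1$. Thus $L\cap A_{\alpha+1}=L\cap A_\alpha$, and on this set $y_\alpha$ agrees with $z$, hence with $d$. Therefore the finite set
\[
x=(y_\alpha\cap A_{\alpha+1})\cup(d\cap L)
\]
agrees with $y_\alpha$ on $A_{\alpha+1}$ and with $d$ on $L$; adding, if necessary, one point outside $L\cup A_{\alpha+1}$ we make $x$ even. Then $F(y_\alpha)=F(x)=F(d)$. The same argument gives $F(y'_\alpha)=F(d)$, a contradiction.

By the claim, let $\tilde F(z)$ be the constant value of $F$ on $[z;A]\cap\mathrm{Ev}(I)$, which is nonempty by density. It does not depend on $A$, since $[z;A]\cap[z;A']=[z;A\cup A']$ also contains even sets; and $\tilde F$ is constant on $[z;A]$ and extends $F$. By (a), $\tilde F$ has countable image, and hence so has $F$.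

(d) For countable $A\subset\omega_2$ and $x\in\mathrm{Fin}(\omega_1)$, the trace of $[x;A]$ on $\mathrm{Fin}(\omega_1)$ is $[x;A\cap\omega_1]$, so the topology is inherited. If $x\in\mathrm{Fin}(\omega_2)$ contains some $i\ge\omega_1$, then $[x;\{i\}]$ misses $\mathrm{Fin}(\omega_1)$.
\end{proof}

Granting Proposition~\ref{prop:crit}, this is an instance of Theorem~\ref{thm:main}: for $G=\mathrm{Fin}(\omega_1)$ and $H=\mathrm{Ev}(\omega_1)$ take $K=\mathrm{Fin}(\omega_2)$ and $D=\mathrm{Ev}(\omega_2)$. The subgroup $D$ is the kernel of a \emph{discontinuous} homomorphism, parity, and the proof of (c) uses three things: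
\begin{itemize}
\item in $K$, uncountable families accumulate (part (a));
\item a countable set $L$ stops noticing the growth of $(A_\alpha)$ from some countable stage on;
\item a \emph{spare} index $s$, invisible to $\omega_1$ many countable sets at once, corrects the parity of $z$.
\end{itemize}
The next sections provide these three ingredients in general.

\section{Open normal subgroups and stabilization}\label{sec:prelim}

\begin{lemma}\label{lem:base}
\begin{enumerate}
\item[\rm(a)] In every $P$-group the open subgroups form a base at $1$.
\item[\rm(b)] If $G$ is an $\omega$-narrow $P$-group, then $\mathcal N(G)$ is a base at $1$ and is closed under countable intersections, and $G/N$ is countable for every $N\in\mathcal N(G)$.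
\item[\rm(c)] Every subgroup of an $\omega$-narrow $P$-group is an $\omega$-narrow $P$-group.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given an open $U_0\ni1$, choose symmetric open $U_{n+1}\ni1$ with $U_{n+1}^2\subset U_n$. Then $\bigcap_{n\ge1}U_n$ is a subgroup contained in $U_0$, and it is open as a $G_\delta$-set.

(b) Let $V$ be an open subgroup. By narrowness it has countably many cosets $xV$, and $xVx^{-1}$ depends only on $xV$. So $\bigcap_xxVx^{-1}$ is a countable intersection of open sets, hence an open normal subgroup contained in $V$. By (a), $\mathcal N(G)$ is a base at $1$. The other two statements follow from the $P$-property and narrowness.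

(c) A subspace of a $P$-space is a $P$-space. If $H\le G$, the open normal subgroups $N\cap H$, $N\in\mathcal N(G)$, form a base at $1$ in $H$, and they have countable index because $H/(N\cap H)$ embeds in the countable group $G/N$.
\end{proof}

Cosets of open subgroups are clopen, so $P$-groups are \emph{zero-dimensional}, that is, they have a base of clopen sets. By (b), recursions producing a decreasing family $(W_\alpha)_{\alpha<\omega_1}$ in $\mathcal N(G)$ can always be continued by intersections at limit steps; we call this \emph{taking intersections at limits}.

The next lemma is the general form of the observation that $L\cap B\subset A_\alpha$ for some $\alpha$ in the proof of Proposition~\ref{prop:model}(c).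

\begin{lemma}[Stabilization]\label{lem:stab}
Let $(W_\alpha)_{\alpha<\omega_1}$ be a decreasing family of normal subgroups of a group $K$, and let $L\lhd K$ have countable index. There is $\alpha_0<\omega_1$ such that for all $\alpha\ge\alpha_0$ and all $p,x,y\in K$ with $xW_\alpha=yW_\alpha$,
\[
pL\cap xW_{\alpha+1}\ne\emptyset\iff pL\cap yW_{\alpha+1}\ne\emptyset .
\]
\end{lemma}

\begin{proof}
Each $LW_\alpha$ is a union of cosets of $L$. For each coset $c$ of $L$ not contained in $\bigcap_\beta LW_\beta$ choose $\alpha_c$ with $c\not\subset LW_{\alpha_c}$. Let $\alpha_0<\omega_1$ be the supremum of these countably many ordinals. As $(LW_\alpha)$ is decreasing, $LW_\alpha=\bigcap_\beta LW_\beta$ for $\alpha\ge\alpha_0$; in particular $LW_{\alpha+1}=LW_\alpha$. Now $pL\cap xW_{\alpha+1}\ne\emptyset$ means that $x\in pLW_{\alpha+1}=pLW_\alpha$. As $pLW_\alpha$ is a union of cosets of $W_\alpha$, it contains $x$ if and only if it contains $y$.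
\end{proof}

Countable index is essential. In $\mathrm{Fin}(\omega_1)$ let $L=\{\emptyset\}$ and $W_\alpha=[\emptyset;\{\xi:\xi<\alpha\}]$. For every $\alpha<\omega_1$ and $p=y=\emptyset$, $x=\{\alpha\}$, the points $x$ and $y$ lie in the same coset of $W_\alpha$, but $p\in yW_{\alpha+1}$ and $p\notin xW_{\alpha+1}$.

\section{Accumulation}\label{sec:acc}

\begin{definition}
A space $X$ has \emph{property (A)} if for every family $(V_\alpha)_{\alpha<\omega_1}$ of nonempty open subsets there is a point $p\in X$, called an \emph{accumulation point} of the family, each neighborhood of which meets $V_\alpha$ for uncountably many $\alpha$.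
\end{definition}

\begin{lemma}\label{lem:A}
A zero-dimensional $P$-space $X$ has (A) if and only if every locally constant map from $X$ to a set has countable image.
\end{lemma}

\begin{proof}
If a locally constant $F$ takes distinct values $e_\alpha$, $\alpha<\omega_1$, then the open sets $F^{-1}(e_\alpha)$ have no accumulation point, since a neighborhood on which $F$ is constant meets at most one of them.

Conversely, suppose that $(V_\alpha)$ has no accumulation point. Each $x\in X$ has an open neighborhood $O_x$ meeting $V_\alpha$ for only countably many $\alpha$. We extract a discrete subfamily. Pick $x_\alpha\in V_\alpha$. Recursively choose $\alpha_\xi$, $\xi<\omega_1$, with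
\[
V_{\alpha_\xi}\cap O_{x_{\alpha_\eta}}=\emptyset\quad\text{for all }\eta<\xi;
\]
at each step only countably many indices are excluded. The $\alpha_\xi$ are distinct, since $x_{\alpha_\eta}\in V_{\alpha_\eta}\cap O_{x_{\alpha_\eta}}$. Choose clopen $C_\xi$ with $x_{\alpha_\xi}\in C_\xi\subset V_{\alpha_\xi}\cap O_{x_{\alpha_\xi}}$. For $\eta<\xi$ we have $C_\eta\subset O_{x_{\alpha_\eta}}$ and $C_\xi\subset V_{\alpha_\xi}$, so the $C_\xi$ are pairwise disjoint. Let $C=\bigcup_\xi C_\xi$. If $x\notin C$, then $O_x$ meets only countably many $C_\xi$, and $O_x$ minus these is a $G_\delta$-set, hence an open neighborhood of $x$ missing $C$. So $C$ is clopen, and the map with value $\xi$ on $C_\xi$ and $-1$ off $C$ is locally constant with uncountable image.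
\end{proof}

We next show that $\mathbb R$-factorizable $P$-groups are $\omega$-narrow. If $f=g\circ\pi$ is a factorization, then $\ker\pi$ is a $G_\delta$-set, hence open; but this does not make $G/\ker\pi$ countable, since a discrete group of size continuum can map injectively onto a second countable group. We need a function that defeats all such maps.

\begin{lemma}\label{lem:narrow}
Every $\mathbb R$-factorizable $P$-group $G$ is $\omega$-narrow.
\end{lemma}

\begin{proof}
Let $V$ be an open subgroup of $G$. Its characteristic function is continuous, so it equals $g\circ\pi$ with $\pi$ as in the definition, and then $\ker\pi\subset V$. As $\ker\pi$ is open, Lemma~\ref{lem:base}(a) shows that open normal subgroups form a base at $1$. So it suffices to show that $E=G/N$ is countable for each $N\in\mathcal N(G)$.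

Let $q\colon G\to E$ be the quotient map, and suppose that $E$ is uncountable. Choose a strictly increasing chain $(E_\alpha)_{\alpha<\omega_1}$ of countable subgroups of $E$ with $E_0=\{1\}$ and unions at limits, and put $E'=\bigcup_\alpha E_\alpha$. Each $e\in E'\setminus\{1\}$ lies in exactly one layer $E_{\beta+1}\setminus E_\beta$. Let $f\colon E\to\mathbb N$ be injective on each layer, with $f(1)=0$ and $f=0$ off $E'$. The function $f\circ q$ is locally constant, so $f\circ q=g\circ\pi$ with $\pi\colon G\to T$ as in the definition. Let $\{O_n:n<\omega\}$ be a countable base at $1\in T$. Since $\pi$ is onto, $g$ is integer-valued; as it is continuous, for each $x\in G$ there is $n(x)$ such that $g$ is constant on $\pi(x)O_{n(x)}$; that is, $f\circ q$ is constant on $x\pi^{-1}(O_{n(x)})$.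

Choose $x_e\in q^{-1}(e)$ for $e\in E'$. For some $n$ the set $X'=\{e\in E':n(x_e)=n\}$ is uncountable. Take an open $O\ni1$ in $T$ with $O^{-1}O\subset O_n$. Since $T$ is Lindel\"of, countably many translates $hO$ cover it, so there are distinct $e,e'\in X'$ with $\pi(x_e),\pi(x_{e'})$ in one translate. Put $t=x_e^{-1}x_{e'}$. Then $\pi(t)\in O^{-1}O\subset O_n$ and $u:=q(t)=e^{-1}e'\in E'\setminus\{1\}$. Therefore
\[
f(e''u)=f(q(x_{e''}t))=f(e'')\qquad\text{for all }e''\in X'.
\]
Let $u\in E_\alpha$ and pick $e''\in X'\setminus E_\alpha$, say $e''\in E_{\beta+1}\setminus E_\beta$. Then $\beta\ge\alpha$, so $u\in E_\beta$. Hence $e''u$ lies in the same layer $E_{\beta+1}\setminus E_\beta$ and differs from $e''$, contradicting the injectivity of $f$ on this layer.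
\end{proof}

\begin{proposition}\label{prop:crit}
For an $\omega$-narrow $P$-group $G$ the following are equivalent:
\begin{enumerate}
\item[\rm(i)] $G$ is $\mathbb R$-factorizable;
\item[\rm(ii)] every continuous $f\colon G\to\mathbb R$ has countable image;
\item[\rm(iii)] every locally constant map from $G$ to a set has countable image;
\item[\rm(iv)] $G$ has (A);
\item[\rm(v)] every continuous $f\colon G\to\mathbb R$ is constant on the cosets of some $W\in\mathcal N(G)$.
\end{enumerate}
Hence, by Lemma~\ref{lem:narrow}, the $\mathbb R$-factorizable $P$-groups are exactly the $\omega$-narrow $P$-groups with (A).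
\end{proposition}

\begin{proof}
(i)$\Rightarrow$(ii) If $f=g\circ\pi$ as in the definition, then $\ker\pi$ is open, so $G/\ker\pi$ is countable by narrowness, and $f$ factors through it.

(ii)$\Rightarrow$(iii) If a locally constant map has uncountable image, send $\omega_1$ of its values to distinct nonzero reals and the others to $0$. The result is a continuous function with uncountable image.

(iii)$\Rightarrow$(iv) This is Lemma~\ref{lem:A}.

(iv)$\Rightarrow$(v) Let $f$ be continuous, hence locally constant, and suppose that no $W$ works. The idea is to collect $\omega_1$ many witnesses of failure at ever finer scales; a neighborhood of an accumulation point then cannot tell the two points of a witness pair apart. Starting from $W_0=G$ and taking intersections at limits, recursively choose a decreasing family $(W_\alpha)_{\alpha<\omega_1}$ in $\mathcal N(G)$ and $x_\alpha,y_\alpha\in G$ with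
\[
x_\alpha W_\alpha=y_\alpha W_\alpha,\quad f(x_\alpha)\ne f(y_\alpha),\quad f\text{ constant on }x_\alpha W_{\alpha+1}\text{ and on }y_\alpha W_{\alpha+1}.
\]
Let $p$ be an accumulation point of $(x_\alpha W_{\alpha+1})_\alpha$, let $f$ be constant on $pL$ with $L\in\mathcal N(G)$, and take $\alpha_0$ from Lemma~\ref{lem:stab}. There is $\alpha\ge\alpha_0$ with $pL\cap x_\alpha W_{\alpha+1}\ne\emptyset$, and then also $pL\cap y_\alpha W_{\alpha+1}\ne\emptyset$. Hence $f(x_\alpha)=f(p)=f(y_\alpha)$, a contradiction.

(v)$\Rightarrow$(i) Such an $f$ factors through $G/W$, which is a countable discrete group and hence second countable.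
\end{proof}

\begin{remark}\label{rem:model}
By Propositions~\ref{prop:model} and~\ref{prop:crit}, the group $\mathrm{Fin}(\omega_1)$ is $\mathbb R$-factorizable and its dense subgroup $\mathrm{Ev}(\omega_1)$ is not; moreover, $\mathrm{Ev}(\omega_1)$ is a closed subgroup of the $\mathbb R$-factorizable group $\mathrm{Ev}(\omega_2)$. So $\mathbb R$-factorizability of $P$-groups passes neither to dense nor to closed subgroups, and ``$\omega_1$-dense'' cannot be omitted in Theorem~\ref{thm:dense}.
\end{remark}

\section{Finite powers}\label{sec:powers}

A word of a fixed length in a free product carries finitely many letters from $G$, and these must accumulate simultaneously. For this we need (A) in finite powers of $G$. Finite products of zero-dimensional $P$-spaces are zero-dimensional $P$-spaces: if a point lies in the boxes $U_n\times V_n$, $n<\omega$, with $U_n$ and $V_n$ open, then it lies in the open box $\bigcap_nU_n\times\bigcap_nV_n$, which is contained in all of them.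

\begin{lemma}\label{lem:product}
If $G$ is an $\omega$-narrow $P$-group with (A) and $Z$ is a zero-dimensional $P$-space with (A), then $G\times Z$ has (A). Hence $G^n$ has (A) for every finite $n\ge0$.
\end{lemma}

\begin{proof}
Let $F\colon G\times Z\to E$ be locally constant. By Lemma~\ref{lem:A} we have to show that $F$ has countable image.

\emph{Claim. Each $x\in G$ has $M\in\mathcal N(G)$ with $F(x',z)=F(x,z)$ for all $x'\in xM$ and all $z\in Z$.} Suppose that $x$ has none. Starting from $W_0=G$ and taking intersections at limits, recursively choose a decreasing $(W_\alpha)_{\alpha<\omega_1}$ in $\mathcal N(G)$, points $x_\alpha\in xW_\alpha$ and $z_\alpha\in Z$, and open $V_\alpha\ni z_\alpha$ such that $F(x_\alpha,z_\alpha)\ne F(x,z_\alpha)$ and $F$ is constant on $x_\alpha W_{\alpha+1}\times V_\alpha$ and on $xW_{\alpha+1}\times V_\alpha$. Let $z$ be an accumulation point of $(V_\alpha)$, and let $F$ be constant on $xL\times O$ with $L\in\mathcal N(G)$ and $O\ni z$ open. Take $\alpha_0$ from Lemma~\ref{lem:stab}, then $\alpha\ge\alpha_0$ with $V_\alpha\cap O\ne\emptyset$, and $v\in V_\alpha\cap O$. Since $xL$ meets $xW_{\alpha+1}$ and $x_\alpha W_\alpha=xW_\alpha$,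 it also meets $x_\alpha W_{\alpha+1}$, say in $u$. Then
\[
F(x_\alpha,z_\alpha)=F(u,v)=F(x,v)=F(x,z_\alpha),
\]
where the equalities use constancy on $x_\alpha W_{\alpha+1}\times V_\alpha$, on $xL\times O$ and on $xW_{\alpha+1}\times V_\alpha$, respectively. This is a contradiction.

By the claim, $x\mapsto F(x,\cdot)\in E^Z$ is locally constant on $G$, so by Lemma~\ref{lem:A} it takes only countably many values. Each of these values is a locally constant map on $Z$ and so has countable image. Hence $F(G\times Z)$ is countable. The last statement follows by induction from the one-point space $G^0$.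
\end{proof}

\section{Dense subgroups: proof of Theorem~\ref{thm:dense}}\label{sec:dense}

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
\emph{Sufficiency.} Let $K$ be $\mathbb R$-factorizable and $D$ be $\omega_1$-dense in $K$. By Lemma~\ref{lem:base}(c) and Proposition~\ref{prop:crit} it suffices to show that each locally constant $F\colon D\to E$ has countable image. As in Section~\ref{sec:model}, we extend $F$ to $K$.

\emph{Claim. Each $z\in K$ has $W\in\mathcal N(K)$ with $F$ constant on $zW\cap D$.} Suppose that $z$ has none. Starting from $W_0=K$ and taking intersections at limits, recursively choose a decreasing $(W_\alpha)_{\alpha<\omega_1}$ in $\mathcal N(K)$ and $y_\alpha,y'_\alpha\in zW_\alpha\cap D$ such that $F(y_\alpha)\ne F(y'_\alpha)$ and $F$ is constant on $y_\alpha W_{\alpha+1}\cap D$ and on $y'_\alpha W_{\alpha+1}\cap D$. Let $P=\bigcap_\alpha W_\alpha$. Here $\omega_1$-density enters: there is a point $d\in D\cap zP$. It lies in the domain of $F$, so $F$ is constant on $dL\cap D$ for some $L\in\mathcal N(K)$. Take $\alpha=\alpha_0$ from Lemma~\ref{lem:stab}. Since $dL$ meets $dW_{\alpha+1}$ and $dW_\alpha=zW_\alpha=y_\alpha W_\alpha=y'_\alpha W_\alpha$,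 the open sets $dL\cap y_\alpha W_{\alpha+1}$ and $dL\cap y'_\alpha W_{\alpha+1}$ are nonempty. Both meet the dense set $D$, so $F(y_\alpha)=F(d)=F(y'_\alpha)$, a contradiction.

For $z\in K$ let $\tilde F(z)$ be the constant value of $F$ on $zW\cap D$, with $W$ from the claim; this set is nonempty by density. Two choices $W,W'$ give the same value, namely that of $F$ on $z(W\cap W')\cap D\ne\emptyset$. Clearly $\tilde F$ extends $F$. It is constant on $zW$, because $z'W=zW$ for $z'\in zW$. So $\tilde F$ is locally constant, and $F(D)\subset\tilde F(K)$ is countable by Proposition~\ref{prop:crit}.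

\emph{Necessity.} Let $D$ be $\mathbb R$-factorizable; then $D$ has (A) by Proposition~\ref{prop:crit}. If $V_\alpha\subset K$, $\alpha<\omega_1$, are nonempty and open, the sets $V_\alpha\cap D$ are nonempty by density, and an accumulation point of them in $D$ is an accumulation point of $(V_\alpha)$ in $K$. So $K$ has (A) and is $\mathbb R$-factorizable. Now let $z\in K$ and $P=\bigcap_{\alpha<\omega_1}W_\alpha$ with $(W_\alpha)$ decreasing in $\mathcal N(K)$. Pick $d_\alpha\in zW_\alpha\cap D$, and let $p\in D$ be an accumulation point of $(d_\alpha W_\alpha\cap D)_\alpha$. For each $\gamma<\omega_1$ there is $\alpha\ge\gamma$ with $pW_\gamma\cap d_\alpha W_\alpha\ne\emptyset$. Hence $p\in d_\alpha W_\alpha W_\gamma=d_\alpha W_\gamma=zW_\gamma$. So $p\in D\cap zP$.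
\end{proof}

\section{The free product: proof of Theorem~\ref{thm:main}}\label{sec:free}

We now need an analogue of the pair $\mathrm{Ev}(\omega_2)<\mathrm{Fin}(\omega_2)$ for arbitrary $H\le G$. The spare element $\{s\}$ corrected the parity of $z$; in general, the quantity to be corrected lives in $G$ and may take any value $c\in G$, so we want spare copies of all of $G$. Thus $K$ should be generated by copies $G_i$ of $G$, $i\in I$, and parity should become a homomorphism $\varphi\colon K\to G$ that is the identity on each copy. If $G$ is abelian, one can try the direct sum $K=\bigoplus_{i\in I}G_i$ with the summation map. If $gh\ne hg$ for some $g,h\in G$, the copies $g_i$ and $h_j$ must not commute even for $i\ne j$, since $\varphi(g_ih_j)=gh$ while $\varphi(h_jg_i)=hg$. The group without any relations between the copies is the free product.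

\subsection{The topology}

Let $G$ be an $\omega$-narrow $P$-group, and let $I$ be a set with a distinguished element $0\in I$. Let $K=K_I(G)=\ast_{i\in I}G_i$ be the free product of copies of $G$, and write $g_i\in G_i$ for the copy of $g\in G$. Recall that every element of $K$ other than $1$ is represented by a unique \emph{reduced} word $(g_1)_{i_1}\cdots(g_n)_{i_n}$, where $n\ge1$, all $g_k\ne1$ and $i_k\ne i_{k+1}$; and that homomorphisms from the factors to a common group extend uniquely to a homomorphism on $K$. For countable $A\subset I$ and $N\in\mathcal N(G)$ let
\[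
\pi_{A,N}\colon K\to\ast_{i\in A}(G/N)_i,\qquad g_i\mapsto(gN)_i\ (i\in A),\quad g_i\mapsto1\ (i\notin A),\qquad U_{A,N}=\ker\pi_{A,N}.
\]
So $\pi_{A,N}$ erases the letters outside $A$ and reduces the others modulo $N$. The range is a free product of countably many countable groups. It is countable, so $U_{A,N}$ has countable index.

\begin{lemma}\label{lem:top}
The cosets of the subgroups $U_{A,N}$ form a base of a topology on $K$ that makes $K$ an $\omega$-narrow $P$-group with $U_{A,N}\in\mathcal N(K)$. All maps $\iota_i\colon G\to K$, $g\mapsto g_i$, are continuous, and $\iota_0$ is a topological isomorphism onto a closed subgroup of $K$.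
\end{lemma}

\begin{proof}
If $A=\bigcup_nA_n$ and $N=\bigcap_nN_n$ (countable families), then $A$ is countable, $N\in\mathcal N(G)$, and each $\pi_{A_n,N_n}$ factors through $\pi_{A,N}$, so
\begin{equation}\label{eq:directed}
U_{A,N}\subset\bigcap_nU_{A_n,N_n}.
\end{equation}
Thus the $U_{A,N}$ form a downward directed family of normal subgroups, and their cosets form a base of a topology. The operations are continuous because $xU\cdot yU=xyU$ and $(xU)^{-1}=x^{-1}U$ for normal $U$. If $x\in\bigcap_nO_n$ with all $O_n$ open, choose $xU_{A_n,N_n}\subset O_n$; by \eqref{eq:directed}, $xU_{A,N}\subset\bigcap_nO_n$. So $G_\delta$-sets are open. This is why $A$ ranges over countable rather than finite sets. Narrowness holds since all $U_{A,N}$ have countable index.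

The topology is Hausdorff: let $x=(g_1)_{i_1}\cdots(g_n)_{i_n}$ be reduced, $n\ge1$. Put $A=\{i_1,\dots,i_n\}$ and choose $N\in\mathcal N(G)$ containing none of $g_1,\dots,g_n$. Then $\pi_{A,N}(x)$ is again represented by a reduced word of length $n$, so $x\notin U_{A,N}$. Hence $\bigcap U_{A,N}=\{1\}$, and two distinct points lie in different cosets of some $U_{A,N}$.

The map $\iota_i$ is continuous since $\iota_i^{-1}(U_{A,N})\supset N$, and $\iota_0^{-1}(U_{\{0\},N})=N$ shows that $\iota_0$ is a topological embedding. The homomorphism $r\colon K\to G$ with $r(g_0)=g$ and $r(g_i)=1$ for $i\ne0$ is continuous because $r(U_{\{0\},N})\subset N$. Finally $\iota_0(G)=\{x\in K:\iota_0(r(x))=x\}$, which is closed.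
\end{proof}

\subsection{Accumulation in the free product}

Why should words accumulate in $K$? Consider $x_\alpha=(g_\alpha)_0(h_\alpha)_{j_\alpha}$ with distinct indices $j_\alpha$. A basic neighborhood depends on a countable set $A$, and $j_\alpha\notin A$ for all but countably many $\alpha$; for these $\alpha$ the second letter is erased. So the only question is where the first letters accumulate, and this is answered by (A) for $G$. The general case differs only in bookkeeping.

\begin{lemma}\label{lem:freeA}
If $G$ is an $\mathbb R$-factorizable $P$-group, so is $K_I(G)$, for every $I$.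
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:crit}, $G$ is $\omega$-narrow with (A). By Lemma~\ref{lem:top}, $K=K_I(G)$ is an $\omega$-narrow $P$-group, so by Proposition~\ref{prop:crit} it suffices to prove (A) for $K$. Let $V_\alpha\subset K$, $\alpha<\omega_1$, be nonempty and open, and choose
\[
x_\alpha=(g_{\alpha,1})_{i_{\alpha,1}}\cdots(g_{\alpha,n_\alpha})_{i_{\alpha,n_\alpha}}\in V_\alpha.
\]
Some value $n=n_\alpha$ is taken on an uncountable set of indices. Applying Lemma~\ref{lem:thin} there, we get an uncountable $S$ and a partition $\{1,\dots,n\}=C\sqcup J$ such that $i_{\alpha,k}=i_k$ for all $\alpha\in S$ if $k\in C$, while $\alpha\mapsto i_{\alpha,k}$ is injective on $S$ if $k\in J$.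

For $\alpha\in S$ and $h=(h_k)_{k\in C}\in G^C$, let $w_\alpha(h)\in K$ be the product obtained from the above expression of $x_\alpha$ by replacing $g_{\alpha,k}$ by $h_k$ for all $k\in C$. The map $w_\alpha\colon G^C\to K$ is a product of constants and of the continuous maps $h\mapsto\iota_{i_k}(h_k)$, so it is continuous, and $O_\alpha=w_\alpha^{-1}(V_\alpha)$ is open. It contains $(g_{\alpha,k})_{k\in C}$, so it is nonempty. By Lemma~\ref{lem:product}, $G^C$ has (A); let $p=(p_k)_{k\in C}$ be an accumulation point of $(O_\alpha)_{\alpha\in S}$, and let
\[
p^*=\prod_{k\in C}(p_k)_{i_k}\in K\qquad(\text{in increasing order of }k).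
\]
We show that $p^*$ is an accumulation point of $(V_\alpha)$. Consider a neighborhood $p^*U_{A,N}$. There are uncountably many $\alpha\in S$ with $O_\alpha\cap\prod_{k\in C}p_kN\ne\emptyset$, and by Lemma~\ref{lem:thin} all but countably many of them satisfy $i_{\alpha,k}\notin A$ for every $k\in J$. For such $\alpha$ take $h$ in this intersection. Then $\pi_{A,N}$ erases the letters of $w_\alpha(h)$ at the positions $k\in J$, and $h_kN=p_kN$ for $k\in C$. So $\pi_{A,N}(w_\alpha(h))=\pi_{A,N}(p^*)$, and hence $w_\alpha(h)\in V_\alpha\cap p^*U_{A,N}$.
\end{proof}

\subsection{Conclusion}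

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ be an $\mathbb R$-factorizable $P$-group and $H\le G$. By Lemma~\ref{lem:narrow}, $G$ is $\omega$-narrow. Take $I$ with $|I|\ge\omega_2$, let $K=K_I(G)$, and let
\[
\varphi\colon K\to G,\qquad \varphi(g_i)=g\quad(i\in I,\ g\in G)
\]
be the codiagonal homomorphism. If $G$ is nontrivial, $\varphi$ is discontinuous: every $U_{A,N}$ contains $G_s$ for $s\notin A$, so $\varphi(U_{A,N})=G$. Put
\[
D=\varphi^{-1}(H)\le K.
\]

\emph{$D$ is $\omega_1$-dense in $K$.} Let $z\in K$ and $P=\bigcap_{\xi<\omega_1}W_\xi$ with $W_\xi\in\mathcal N(K)$. Choose $U_{A_\xi,N_\xi}\subset W_\xi$. As $|\bigcup_\xi A_\xi|\le\omega_1<|I|$, there is a spare index $s\in I\setminus\bigcup_\xi A_\xi$. Let $c=\varphi(z)^{-1}$. Then $c_s\in\bigcap_\xi U_{A_\xi,N_\xi}\subset P$, and $\varphi(zc_s)=\varphi(z)c=1\in H$. So $zc_s\in D\cap zP$.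

In particular $D$ is dense in $K$. By Lemma~\ref{lem:freeA}, $K$ is $\mathbb R$-factorizable, so $D$ is $\mathbb R$-factorizable by Theorem~\ref{thm:dense}. By Lemma~\ref{lem:top} we may identify $G$ with the closed subgroup $\iota_0(G)$ of $K$. Since $\varphi(g_0)=g$, we have $D\cap\iota_0(G)=\iota_0(H)$. Hence $H\cong\iota_0(H)$ is closed in $D$.
\end{proof}

\section{When $\omega_1$ copies suffice}\label{sec:sharp}

The inequality $|I|>\omega_1$ was used only to find the spare index. It cannot be dropped: with $\omega_1$ copies the construction gives an $\mathbb R$-factorizable group only when $H$ is already so large in $G$ that no spare index is needed.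

\begin{theorem}\label{thm:sharp}
Let $H$ be a subgroup of an $\mathbb R$-factorizable $P$-group $G$, and let $D=\varphi^{-1}(H)\le K=K_{\omega_1}(G)$, where $\varphi\colon K\to G$ is the codiagonal homomorphism. Then $D$ is $\mathbb R$-factorizable if and only if $H$ is $\omega_1$-dense in $G$, and this holds if and only if $H$ is dense in $G$ and itself $\mathbb R$-factorizable.
\end{theorem}

\begin{proof}
The subgroup $D$ is dense in $K$: given $z$ and $U_{A,N}$, choose $s\in\omega_1\setminus A$; then $z(\varphi(z)^{-1})_s\in D\cap zU_{A,N}$. By Lemma~\ref{lem:freeA} and Theorem~\ref{thm:dense}, $D$ is $\mathbb R$-factorizable if and only if it is $\omega_1$-dense in $K$.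

Suppose that $H$ is $\omega_1$-dense in $G$. Let $z\in K$, $P=\bigcap_{\xi<\omega_1}W_\xi$ with $W_\xi\in\mathcal N(K)$, and $U_{A_\xi,N_\xi}\subset W_\xi$. Put $Q=\bigcap_\xi N_\xi$ and choose $q\in Q$ with $\varphi(z)q\in H$. As $q\in N_\xi$ for all $\xi$, we have $q_0\in\bigcap_\xi U_{A_\xi,N_\xi}\subset P$. So $zq_0\in D\cap zP$, and $D$ is $\omega_1$-dense.

Suppose that $H$ is not $\omega_1$-dense in $G$. There are $g\in G$ and a decreasing family $(N_\gamma)_{\gamma<\omega_1}$ in $\mathcal N(G)$ such that $H\cap gQ=\emptyset$ for $Q=\bigcap_\gamma N_\gamma$. Let
\[
P=\bigcap_{\gamma<\omega_1}U_{[0,\gamma),N_\gamma},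
\]
and let $u\in P$. For all large $\gamma<\omega_1$, the finitely many letters of $u$ have indices in $[0,\gamma)$. On words with this property, $\varphi$ modulo $N_\gamma$ is the composition of $\pi_{[0,\gamma),N_\gamma}$ with the codiagonal homomorphism $\ast_{i<\gamma}(G/N_\gamma)_i\to G/N_\gamma$. Hence $\varphi(u)\in N_\gamma$ for all large $\gamma$, and therefore for all $\gamma$, because $(N_\gamma)$ is decreasing. So $\varphi(P)\subset Q$, and $\varphi(g_0P)\subset gQ$ misses $H$; that is, $D\cap g_0P=\emptyset$. So $D$ is not $\omega_1$-dense.

Finally, $\omega_1$-dense subgroups are dense, so Theorem~\ref{thm:dense}, applied to $H$ in the $\mathbb R$-factorizable group $G$, shows that $H$ is $\omega_1$-dense in $G$ if and only if it is dense in $G$ and $\mathbb R$-factorizable.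
\end{proof}

For example, if $H=\{1\}\ne G$, then $H$ is not dense in $G$, and $\omega_1$ copies of $G$ do not suffice in this construction, while $\omega_2$ copies always do.

\section{Which groups embed}\label{sec:which}

We say that a topological group \emph{embeds} in another if it is topologically isomorphic to a subgroup of it. Theorem~\ref{thm:main} reduces embeddings as closed subgroups to arbitrary embeddings. Which groups embed at all? If $H\le G$ and a family of points of $H$ accumulates at $p\in G$, then $p$ leaves a trace in $H$: a decreasing system of cosets. The condition that such traces exist makes no reference to $G$. For an $\omega$-narrow $P$-group $H$ consider: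
\begin{itemize}
\item[(E)] for all decreasing families $(W_\alpha)_{\alpha<\omega_1}$ in $\mathcal N(H)$ and all $x_\alpha\in H$ there are cosets $b_\gamma\in H/W_\gamma$ $(\gamma<\omega_1)$ with $b_{\gamma'}\subset b_\gamma$ for $\gamma<\gamma'$, such that $\{\alpha:x_\alpha\in b_\gamma\}$ is uncountable for every $\gamma$.
\end{itemize}
The \emph{character} $\chi(H)$ is the least cardinality of a base at $1$.

\begin{theorem}\label{thm:which}
\begin{enumerate}
\item[\rm(a)] Every subgroup of an $\mathbb R$-factorizable $P$-group satisfies (E).
\item[\rm(b)] For an $\omega$-narrow $P$-group $H$ with $\chi(H)\le\omega_1$ the following are equivalent: $H$ embeds in an $\mathbb R$-factorizable $P$-group; $H$ embeds as a closed subgroup in an $\mathbb R$-factorizable $P$-group; $H$ embeds in a Lindel\"of $P$-group; $H$ satisfies (E).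
\item[\rm(c)] There is an abelian $\omega$-narrow $P$-group that embeds in no $\mathbb R$-factorizable $P$-group.
\end{enumerate}
\end{theorem}

We do not claim that (E) characterizes the subgroups of $\mathbb R$-factorizable $P$-groups when $\chi(H)>\omega_1$.

\begin{proof}[Proof of {\rm(a)}]
Let $H\le G$, where $G$ is an $\mathbb R$-factorizable $P$-group, and let $(W_\alpha)$, $(x_\alpha)$ be as in (E). Recursively choose a decreasing family $(M_\alpha)_{\alpha<\omega_1}$ in $\mathcal N(G)$ with $M_\alpha\cap H\subset W_\alpha$, and let $p\in G$ be an accumulation point of $(x_\alpha M_\alpha)_\alpha$. If $\alpha\ge\gamma$ and $pM_\gamma\cap x_\alpha M_\alpha\ne\emptyset$, then $x_\alpha\in pM_\gamma M_\alpha=pM_\gamma$. So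
\[
T_\gamma=\{\alpha\ge\gamma:x_\alpha\in pM_\gamma\}
\]
is uncountable for each $\gamma$. For $\alpha,\alpha'\in T_\gamma$ we have $x_\alpha^{-1}x_{\alpha'}\in M_\gamma\cap H\subset W_\gamma$, so $b_\gamma:=x_\alpha W_\gamma$, $\alpha\in T_\gamma$, does not depend on $\alpha$. If $\gamma<\gamma'$, then $T_{\gamma'}\subset T_\gamma$, and for $\alpha\in T_{\gamma'}$ we get $b_{\gamma'}=x_\alpha W_{\gamma'}\subset x_\alpha W_\gamma=b_\gamma$. Finally $\{\alpha:x_\alpha\in b_\gamma\}\supset T_\gamma$.
\end{proof}

\begin{proof}[Proof of {\rm(b)}]
An $\omega$-narrow $P$-group of character at most $\omega_1$ has a base at $1$ that is a decreasing family $(W_\alpha)_{\alpha<\omega_1}$ of open normal subgroups: if $(B_\alpha)_{\alpha<\omega_1}$ is a base at $1$, recursively choose open normal $W_\alpha\subset B_\alpha\cap\bigcap_{\xi<\alpha}W_\xi$. We first relate $\mathbb R$-factorizability to the Lindel\"of property.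

\emph{An $\mathbb R$-factorizable $P$-group $G$ with $\chi(G)\le\omega_1$ is Lindel\"of.} Let $(W_\alpha)_{\alpha<\omega_1}$ be a decreasing base at $1$ in $\mathcal N(G)$, and let $\mathcal O$ be an open cover without a countable subcover. As $G/W_\alpha$ is countable, some coset $x_\alpha W_\alpha$ is contained in no member of $\mathcal O$. Let $p$ be an accumulation point of $(x_\alpha W_\alpha)_\alpha$, and let $pW_\gamma\subset O\in\mathcal O$. For some $\alpha\ge\gamma$ we have $x_\alpha W_\alpha\cap pW_\gamma\ne\emptyset$, so $x_\alpha W_\alpha\subset x_\alpha W_\gamma=pW_\gamma\subset O$, a contradiction.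

\emph{Every Lindel\"of $P$-group is $\mathbb R$-factorizable.} It is $\omega$-narrow, since for open $U\ne\emptyset$ countably many translates $xU$ cover it. If (A) failed for $(V_\alpha)_{\alpha<\omega_1}$, then countably many open sets, each meeting $V_\alpha$ for only countably many $\alpha$, would cover the group, which is impossible as all $V_\alpha$ are nonempty. Apply Proposition~\ref{prop:crit}.

Now let $H$ be an $\omega$-narrow $P$-group with $\chi(H)\le\omega_1$. The first two conditions are equivalent by Theorem~\ref{thm:main}. The third implies the first, as just shown, and the first implies (E) by (a). It remains to embed $H$ in a Lindel\"of $P$-group, assuming (E). Fix a decreasing base $(W_\alpha)_{\alpha<\omega_1}$ at $1$ in $\mathcal N(H)$, and let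
\[
\hat H=\varprojlim_{\alpha<\omega_1}H/W_\alpha,
\]
where the kernels $\hat W_\alpha$ of the projections $\hat H\to H/W_\alpha$ form a base at $1$. This topology is Hausdorff because $\bigcap_\alpha\hat W_\alpha=\{1\}$. The diagonal map $H\to\hat H$ is injective because $\bigcap_\alpha W_\alpha=\{1\}$, and it is a topological embedding because $\hat W_\alpha\cap H=W_\alpha$. The projections map already $H$ onto the countable groups $H/W_\alpha$, so $H$ is dense in $\hat H$ and $\hat H$ is $\omega$-narrow. A countable intersection $\bigcap_n\hat W_{\alpha_n}$ contains $\hat W_\alpha$ for $\alpha=\sup_n\alpha_n<\omega_1$. Thus $\hat H$ is an $\omega$-narrow $P$-group with $\chi(\hat H)\le\omega_1$.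

To verify (A), let $V_\alpha\subset\hat H$, $\alpha<\omega_1$, be nonempty and open, and pick $x_\alpha\in H\cap V_\alpha$. The cosets $b_\gamma$ given by (E) are coherent, so they define a point $b\in\hat H$ with $b\hat W_\gamma\cap H=b_\gamma$. Hence each $b\hat W_\gamma$ contains $x_\alpha\in V_\alpha$ for uncountably many $\alpha$, and $b$ is an accumulation point of $(V_\alpha)$. So $\hat H$ has (A). It is $\mathbb R$-factorizable by Proposition~\ref{prop:crit}, and hence Lindel\"of.
\end{proof}

For (c) we need points $x_\alpha$ for which no decreasing system of cosets as in (E) exists, in a group whose quotients are nevertheless countable. We obtain them from injections of the countable ordinals into $\omega$: coherence modulo finite sets keeps the quotients countable, while a coherent limit would be an injection of $\omega_1$ into $\omega$. Write $s=^*t$ if two functions with the same domain differ at only finitely many points. The following fact is standard; we recall the proof.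

\begin{lemma}\label{lem:coherent}
There are injections $e_\alpha\colon\alpha\to\omega$ $(\alpha<\omega_1)$ such that $e_\beta|_\alpha=^*e_\alpha$ for $\alpha<\beta$ and $\omega\setminus\operatorname{ran}e_\alpha$ is infinite.
\end{lemma}

\begin{proof}
Let $e_0=\emptyset$, and let $e_{\alpha+1}$ extend $e_\alpha$ by a value $e_{\alpha+1}(\alpha)\notin\operatorname{ran}e_\alpha$. Now let $\alpha$ be a limit, and choose a strictly increasing sequence $(\alpha_n)_{n<\omega}$ with supremum $\alpha$. We first construct injections $t_n\colon\alpha_n\to\omega$ with $t_n=^*e_{\alpha_n}$ and $t_{n+1}|_{\alpha_n}=t_n$. Let $t_0=e_{\alpha_0}$. Given $t_n$, write $e=e_{\alpha_{n+1}}$. Since $t_n=^*e_{\alpha_n}=^*e|_{\alpha_n}$, the set $\Delta=\{\xi<\alpha_n:t_n(\xi)\ne e(\xi)\}$ is finite. Call a point of $[\alpha_n,\alpha_{n+1})$ exceptional if $e$ takes a value in $t_n(\Delta)$ there; as $e$ is injective, there are only finitely many exceptional points. Let $t_{n+1}$ equal $t_n$ on $\alpha_n$ and $e$ on $[\alpha_n,\alpha_{n+1})$, except that the exceptional points get new distinct values from the infinite set $\omega\setminus(\operatorname{ran}e\cup t_n(\Delta))$.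 Then $t_{n+1}=^*e$. To see that $t_{n+1}$ is injective, note that on $\alpha_n$ it is the injection $t_n$; on $\alpha_n\setminus\Delta$ and at the nonexceptional points of $[\alpha_n,\alpha_{n+1})$ it agrees with the injection $e$; at these nonexceptional points its values avoid $t_n(\Delta)$; and at exceptional points its values are distinct and avoid $\operatorname{ran}e\cup t_n(\Delta)$, which contains all its other values.

Then $t=\bigcup_nt_n\colon\alpha\to\omega$ is injective, but its range may be too large. Let $e_\alpha(\alpha_n)=t(\alpha_{2n})$ for all $n$, and $e_\alpha=t$ elsewhere. This is injective, and its range omits all $t(\alpha_{2n+1})$. Below $\alpha_n$ at most the points $\alpha_k$, $k<n$, have been changed, so $e_\alpha|_{\alpha_n}=^*t_n=^*e_{\alpha_n}$ for all $n$. If $\beta<\alpha$, choose $n$ with $\beta\le\alpha_n$; then $e_\alpha|_\beta=^*e_{\alpha_n}|_\beta=^*e_\beta$.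
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:which}{\rm(c)}]
Let $e_\alpha$ be as in Lemma~\ref{lem:coherent}, and let $\hat e_\beta\in\mathbb Z^{\omega_1}$ equal $e_\beta$ on $\beta$ and $0$ on $[\beta,\omega_1)$. Let $H\le\mathbb Z^{\omega_1}$ be generated by all finitely supported functions and all $\hat e_\beta$, $\beta<\omega_1$, with the group topology whose base at $0$ consists of the decreasing family of subgroups
\[
N_\alpha=\{h\in H:h|_\alpha=0\},\qquad\alpha<\omega_1.
\]
It is Hausdorff since $\bigcap_\alpha N_\alpha=\{0\}$, and $G_\delta$-sets are open since $\bigcap_nN_{\alpha_n}=N_{\sup\alpha_n}$. The group $H/N_\alpha\cong\{h|_\alpha:h\in H\}$ is countable: it is generated by the finitely supported functions on $\alpha$ and the functions $\hat e_\beta|_\alpha$ with $\beta\le\alpha$, because for $\beta>\alpha$ the function $\hat e_\beta|_\alpha=e_\beta|_\alpha$ differs from $e_\alpha=\hat e_\alpha|_\alpha$ at finitely many points only. So $H$ is an abelian $\omega$-narrow $P$-group.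

Suppose that $H$ satisfied (E). Apply it to $W_\alpha=N_\alpha$ and $x_\alpha=\hat e_\alpha$. All members of $b_\gamma$ have the same restriction to $\gamma$, and these restrictions are coherent, so they define a function $b\colon\omega_1\to\mathbb Z$. For each $\gamma$ there is $\alpha\ge\gamma$ with $\hat e_\alpha\in b_\gamma$, so $b|_\gamma=\hat e_\alpha|_\gamma=e_\alpha|_\gamma$ is an injection into $\omega$. As this holds for all $\gamma<\omega_1$, $b$ is an injection of $\omega_1$ into $\omega$, which is impossible. So $H$ fails (E), and by (a) it embeds in no $\mathbb R$-factorizable $P$-group.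
\end{proof}

\begin{thebibliography}{9}
\bibitem{CMUC}
\emph{Commentationes Mathematicae Universitatis Carolinae}, Vol.~45 (2004), No.~1, 153--167.
\url{https://854172.20nwufd72.asia/manakin/bitstream/handle/10338.dmlcz/119444/CommentatMathUnivCarolRetro_45-2004-1_12.pdf}
\end{thebibliography}

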